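# Pairs of powerful numbers at a fixed distance: the exponent $6/25$

## 1. At most $x^{6/25+\varepsilon}$ powerful pairs

A positive integer $n$ is **powerful** if $p^2\mid n$ for every prime $p\mid n$; the number $1$ counts as powerful. For an integer $m\ge 1$ put
$$N_m(x)=\#\{n\le x:\ n \text{ and } n+m \text{ are both powerful}\}.$$

**Theorem 1.** For every fixed integer $m\ge 1$ and every $\varepsilon>0$,
$$N_m(x)\ll_{m,\varepsilon}x^{6/25+\varepsilon}.$$

The theorem settles a conjecture from the paper "On the maximal and minimal exponent of the prime power divisors of integers". For $n\ge 2$ let $\nu_p(n)$ be the exponent of the prime $p$ in $n$, and let $h(n)=\min_{p\mid n}\nu_p(n)$. Thus $h(72)=h(2^3\cdot 3^2)=2$ and $h(12)=h(2^2\cdot 3)=1$, and $h(n)\ge 2$ says exactly that $n$ is powerful. The conjecture says that, for some absolute constant $c>0$ and all sufficiently large $x$,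
$$\#\{n\le x:\ h(n)\ge 2,\ h(n+1)\ge 2\}\ \ge\ \frac{c\,x^{1/4}}{\log x}. \tag{1}$$
(This is inequality (5.4) of the conjecture.)

**Corollary 2.** The left side of (1) is $O_\varepsilon(x^{6/25+\varepsilon})$ for every $\varepsilon>0$. For every $c>0$, inequality (1) fails for all sufficiently large $x$. The conjecture is false.

*Deduction from Theorem 1.* The left side of (1) is at most $N_1(x)$. Taking $\varepsilon=1/200$ gives $N_1(x)\ll x^{0.24+0.005}=x^{0.245}=o(x^{1/4}/\log x)$. $\square$

So the numerical fact that matters is $6/25=0.24<0.25$, and the margin is thin. We shall meet an argument that gives $0.26$ where the theorem needs $0.24$.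

**Conventions.** The integer $m$ is fixed, and $q=400$ throughout. Implied constants depend only on $m$ and $\varepsilon$. The letter $X$ denotes a number that is sufficiently large in terms of these, and $\varepsilon>0$ may change from line to line. All degrees that occur are bounded in terms of $q$, hence $O(1)$. For a polynomial $F$, $|F|_\infty$ is the largest absolute value of its coefficients. We use $\tau(N)\ll N^{\varepsilon}$ for the number of divisors and $\omega(N)\ll\log N/\log\log N$ for the number of prime divisors.

## 2. The equation $c^2d^3-a^2b^3=m$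

**Examples.** Every powerful number is uniquely $a^2b^3$ with $b$ squarefree: $b$ is the product of the primes with odd exponent, and each odd exponent is at least $3$. Some pairs $n,n+1$, with $n=a^2b^3$ and $n+1=c^2d^3$:

* $8=1^2\cdot 2^3$ and $9=3^2\cdot 1^3$;
* $288=6^2\cdot 2^3$ and $289=17^2\cdot 1^3$;
* $675=5^2\cdot 3^3$ and $676=26^2\cdot 1^3$;
* $12167=1^2\cdot 23^3$ and $12168=39^2\cdot 2^3$.

If we fix $(b,d)=(2,1)$, the equation is the Pell equation $c^2-8a^2=1$. Its solutions come from the powers of $3+\sqrt 8$, so it contributes about a constant times $\log x$ pairs up to $x$. If instead we fix $(a,c)=(1,1)$, the equation is $d^3-b^3=1$, which has no solution in positive integers. Fixing one pair of variables therefore leaves very few solutions. Lemma 4 makes this uniform.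

**Step 1: reduction to coprime solutions.** Let $n=a^2b^3$, $n+m=c^2d^3$ with $b,d$ squarefree, and put $g_1=(a,c)$, $g_2=(b,d)$. Then $g_1^2g_2^3$ divides $n$ and $n+m$, hence $m$. Dividing out gives a solution of the same equation with $m$ replaced by $m/(g_1^2g_2^3)$ and with smaller $n$. There are $O_m(1)$ pairs $(g_1,g_2)$. So it is enough to bound, for each fixed $m\ge1$, the number of solutions of
$$c^2d^3-a^2b^3=m,\qquad a,b,c,d\ge 1,\quad (a,c)=(b,d)=1,\quad b,d\ \text{squarefree}, \tag{2}$$
with $a^2b^3\le x$.

**Step 2: dyadic boxes.** We want every variable to have a known size. Let $A,B,C,D,X$ be powers of $2$ and require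
$$n=a^2b^3\in[X,2X),\quad a\in[A,2A),\ b\in[B,2B),\ c\in[C,2C),\ d\in[D,2D).$$
There are $O((\log x)^5)$ such boxes, and bounded values of $X$ contribute $O(1)$ solutions. Let $\mathcal P$ be the set of solutions of (2) in one box, assumed nonempty, with $X\ge m$, and put
$$Y=AC,\qquad Z=BD.$$
From $A^2B^3\le n<32A^2B^3$ and $C^2D^3\le n+m<32\,C^2D^3$ with $X\le n<2X$ and $n+m<3X$ we get
$$\frac X{32}\le A^2B^3\le 2X,\qquad \frac X{32}\le C^2D^3\le 3X,\qquad Y^2Z^3\le 6X^2. \tag{3}$$
Since $(a,c)=(b,d)=1$ and all variables are positive, a point of $\mathcal P$ is determined by the two ratios $c/a$ and $b/d$, that is, by $((c:a),(b:d))\in\mathbb P^1(\mathbb Q)^2$.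

## 3. Fixing one pair of variables: the exponent $2/5$

Let $K$ be a number field and $S$ a finite set of places containing the archimedean ones. An **$S$-unit** is an element of $K^*$ whose factorization involves only primes in $S$. For $K=\mathbb Q$ and $S=\{\infty,2,3\}$ the $S$-units are $\pm2^i3^j$, and $\xi_1+\xi_2=1$ has for instance the solutions $(9,-8)$ and $(1/3,2/3)$. We use one deep theorem.

**Theorem (Evertse, *On equations in S-units and the Thue–Mahler equation*, Invent. Math. 75 (1984), Theorem 1).** Let $K$ have degree $r$ over $\mathbb Q$, let $S$ have $s$ elements, and let $\theta_1,\theta_2\in K^*$. Then $\theta_1\xi_1+\theta_2\xi_2=1$ has at most $3\cdot 7^{r+2s}$ solutions in $S$-units $\xi_1,\xi_2$.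

**Lemma 3.** Let $\Phi\in\mathbb Z[x,y]$ be a binary form of degree $n$ with at least three pairwise non-proportional linear factors over $\overline{\mathbb Q}$, and let $T$ be a set of $t$ primes. Then there are at most $6\cdot 7^{n^3(2t+3)}$ pairs of coprime integers $(x,y)$ such that $\Phi(x,y)\neq0$ has all its prime factors in $T$.

*Proof.* Let $L_1,L_2,L_3$ be three such factors, each scaled to have a coefficient equal to $1$. Let $K$ be the field generated by their coefficients, so $r=[K:\mathbb Q]\le n^3$. Write $\Phi=L_1L_2L_3\Psi$ over $K$. For a form $Q$ over $K$ let $\mathfrak c(Q)$ be the fractional ideal generated by its coefficients; by Gauss's lemma $\mathfrak c$ is multiplicative. Let $S$ consist of the archimedean places and the places above $T$, so $s\le r(1+t)$.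

*The values $L_i(x,y)$ are $S$-units up to fixed factors.* Let $(x,y)$ be a solution. Since $x,y\in\mathbb Z$, we have $(L_i(x,y))=\mathfrak c(L_i)\mathfrak a_i$ for $i\le3$ and $(\Psi(x,y))=\mathfrak c(\Psi)\mathfrak a_4$ with integral ideals $\mathfrak a_i$. Multiplying, $\mathfrak c(\Phi)\mathfrak a_1\mathfrak a_2\mathfrak a_3\mathfrak a_4=(\Phi(x,y))$, and $\mathfrak c(\Phi)$ is integral because $\Phi$ has integer coefficients. So every $\mathfrak a_i$ is composed of primes above $T$. If $(x_0,y_0)$ is one fixed solution, then each $L_i(x,y)/L_i(x_0,y_0)$ is an $S$-unit.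

*The unit equation.* Three pairwise non-proportional linear forms in two variables satisfy a relation $\alpha_1L_1+\alpha_2L_2=L_3$ with $\alpha_1\alpha_2\ne0$, $\alpha_i\in K$. Put
$$\xi_i=\frac{L_i(x,y)}{L_i(x_0,y_0)}\cdot\frac{L_3(x_0,y_0)}{L_3(x,y)},\qquad \theta_i=\alpha_i\frac{L_i(x_0,y_0)}{L_3(x_0,y_0)}\qquad(i=1,2).$$
Then $\theta_1\xi_1+\theta_2\xi_2=1$, the $\xi_i$ are $S$-units, and $\theta_1,\theta_2\in K^*$ depend only on $(x_0,y_0)$. As $r+2s\le r(2t+3)\le n^3(2t+3)$, there are at most $3\cdot7^{n^3(2t+3)}$ pairs $(\xi_1,\xi_2)$. Each pair determines $(L_1(x,y):L_2(x,y))$, hence $(x:y)$, hence the coprime pair $(x,y)$ up to sign. $\square$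

**Lemma 4.** (i) For fixed $(b,d)$ there are $\ll X^{\varepsilon}$ points of $\mathcal P$. (ii) For fixed $(a,c)$ there are $O(1)$ points of $\mathcal P$.

*Proof.* (i) The number $e=bd$ is squarefree. If $e=1$, then $c^2-a^2=m$ has $O(1)$ solutions. Let $e>1$, and put $U=d^3c$, $W=bda$. Then
$$U^2-eW^2=d^6c^2-b^3d^3a^2=d^3(c^2d^3-a^2b^3)=md^3.$$
So the ideal $(U+W\sqrt e)$ in the ring of integers of $\mathbb Q(\sqrt e)$ has norm $md^3$. A quadratic field has at most $\tau(N)$ ideals of norm $N$, so there are $\ll X^{\varepsilon}$ possible ideals. Two generators of the same ideal differ by a unit $\pm\epsilon_0^{\,j}$, where $\epsilon_0>1$ is the fundamental unit. We have $\epsilon_0\ge(1+\sqrt5)/2$: writing $\epsilon_0=(t+r\sqrt\Delta)/2$ with $\Delta\ge5$ the discriminant, its conjugate is $\pm1/\epsilon_0$, so the sum and the difference of $\epsilon_0$ and its conjugate are positive, and therefore $t,r\ge1$. Now $|U\pm W\sqrt e|\le X^{O(1)}$, and the product of these two numbers is $md^3\ge1$, so both are at least $X^{-O(1)}$. Hence, relative to one generator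 of this kind, only $O(\log X)$ exponents $j$ occur. Finally $(U,W)$ determines $(c,a)$.

(ii) The form $c^2z_1^3-a^2z_2^3$ has three distinct zeros on $\mathbb P^1$, and its value at the coprime pair $(d,b)$ is $m$. Apply Lemma 3 with $T$ the set of primes dividing $m$. $\square$

**What this gives at once.** There are $O(Z)$ pairs $(b,d)$ and $O(Y)$ pairs $(a,c)$ in the box, so
$$\#\mathcal P\ll X^\varepsilon\min(Y,Z)\le X^\varepsilon\,Y^{2/5}Z^{3/5}=X^\varepsilon(Y^2Z^3)^{1/5}\ll X^{2/5+\varepsilon}.$$
This argument cannot do better in a box with $A,B,C,D$ all of size about $X^{1/5}$: there $Y$ and $Z$ are both about $X^{2/5}$, and nothing is gained over running through all values of one pair. We are far from $1/4$. The balanced box $Y\asymp Z\asymp X^{2/5}$ remains the critical one below. Our target is the following estimate.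

**Proposition 5.** For every box,
$$\#\mathcal P\ll X^{\varepsilon}\Bigl(X^{0.19}+\min\bigl(Y^{1/5}Z^{2/5},\,Y^{2/5}Z^{1/5}\bigr)\Bigr). \tag{4}$$

**Proposition 5 implies Theorem 1.** Since $\min(P_1,P_2)\le P_1^{4/5}P_2^{1/5}$, the minimum in (4) is at most
$$Y^{\frac4{25}+\frac2{25}}Z^{\frac8{25}+\frac1{25}}=Y^{6/25}Z^{9/25}=(Y^2Z^3)^{3/25}\ll X^{6/25}$$
by (3). So each box has $\ll X^{6/25+\varepsilon}$ points. Summing over $O((\log x)^5)$ boxes with $X\le x$ gives Theorem 1. The rest of the lecture proves Proposition 5.

## 4. Points near the cusp $v^2=u^3$ and integer determinants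

**Step 1: the points are close to a curve.** Let $u=b/d$ and $v=c/a$. Dividing (2) by $a^2d^3$,
$$v^2-u^3=\frac{m}{a^2d^3}.$$
For $12167,12168$ we have $u=23/2$, $v=39$, and $v^2-u^3=1521-1520.875=1/8$. We rescale so that the coordinates have size about $1$. Put
$$\sigma=(B/D)^{1/2},\quad u=\sigma^2\tilde u,\quad v=\sigma^3\tilde v,\quad s=\sqrt{\tilde u},\quad w=\tilde v-s^3.$$
Then $\tilde u\in(1/2,2)$ and $s\in(2^{-1/2},2^{1/2})$. Moreover
$$0<\tilde v^2-\tilde u^3=\frac{D^3}{B^3}\cdot\frac{m}{a^2d^3}\le\frac m{A^2B^3}\le\frac{32m}X .$$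
Since $\tilde v^2-s^6=w(\tilde v+s^3)$ and $\tilde v+s^3\ge2s^3\ge2^{-1/2}$, we obtain
$$\tilde u=s^2,\qquad \tilde v=s^3+w,\qquad 0<w\le\eta:=50m/X. \tag{5}$$
So $s$ runs along the curve, and $w$ measures a tiny distance from it.

**Step 2: the size of an integer determinant.** A polynomial $F(c,a;b,d)$ is **bihomogeneous of bidegree $(k,l)$** if it is a combination of monomials $c^ia^{k-i}b^jd^{l-j}$ with $0\le i\le k$, $0\le j\le l$. For example $cd-ab$ has bidegree $(1,1)$, and $c^2d^3-a^2b^3$ has bidegree $(2,3)$. There are $H=(k+1)(l+1)$ monomials of bidegree $(k,l)$. Given $H$ points of $\mathcal P$, let $\Delta\in\mathbb Z$ be the $H\times H$ determinant of these monomials at the points, and let $\tilde\Delta$ be the determinant of the $\tilde v^i\tilde u^j$. Since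
$$c^ia^{k-i}b^jd^{l-j}=a^kd^l\sigma^{3i+2j}\,\tilde v^i\tilde u^j,$$
each row contributes a factor $a^kd^l\le(2A)^k(2D)^l$. The columns contribute $\sigma$ to the power $\sum_{i,j}(3i+2j)=H(3k/2+l)$. Hence
$$|\Delta|\le(2A)^{kH}(2D)^{lH}\sigma^{H(3k/2+l)}|\tilde\Delta|.$$
By (3), $A^2B^3\le2X\le64\,C^2D^3$, so $\sigma^6=B^3/D^3\le64C^2/A^2$ and $\sigma^3\le8C/A$. Thus $A\sigma^{3/2}\le(8Y)^{1/2}$, while $D\sigma=(BD)^{1/2}=Z^{1/2}$. Therefore
$$|\Delta|\ll_{k,l}Y^{kH/2}Z^{lH/2}|\tilde\Delta|. \tag{6}$$
The use of (6) is that $\Delta$ is an integer: if the right side forces $|\Delta|<1$, then $\Delta=0$.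

**Step 3: from vanishing determinants to an auxiliary form.** Suppose $\Delta=0$ for every choice of $H$ points from some subset of $\mathcal P$ (this holds trivially if the subset has fewer than $H$ points). The integer matrix of monomials, with one row per point of the subset, then has rank $\rho_0<H$. Choose $\rho_0$ independent rows, and $\rho_0+1$ columns such that these rows contain a nonsingular $\rho_0\times\rho_0$ block in these columns. The signed $\rho_0\times\rho_0$ minors of this $\rho_0\times(\rho_0+1)$ block, completed by zeros in the other columns, form a nonzero integer vector in the kernel of the chosen rows, and hence of all rows. (If $\rho_0=0$, take a coordinate vector.) So the subset lies on $F=0$ for a nonzero bihomogeneous $F\in\mathbb Z[c,a;b,d]$ of bidegree $(k,l)$ with $|F|_\infty\le X^{O_{k,l}(1)}$.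

**Step 4: Taylor expansion of $\tilde\Delta$.** Let $0<\mu<1$ and $\lambda=X^{-\mu}$, fix $s_0\in[2^{-1/2},2^{1/2}]$, and write $s=s_0+\lambda x$ and $w=\eta y$ with $|x|\le1$, $0<y\le1$. Each $\tilde v^i\tilde u^j=(s^3+w)^is^{2j}$ is a polynomial in $s,w$, so the row of $\tilde\Delta$ at the point $(x,y)$ is a finite sum
$$\sum_{(e,g)}\lambda^e\eta^g\,x^ey^g\,V_{e,g},\qquad V_{e,g}\in\mathbb R^H,\quad|V_{e,g}|\ll_{k,l}1, \tag{7}$$
where the vectors $V_{e,g}$ do not depend on the point. Let $S_H(\mu)$ be the sum of the $H$ smallest elements, with multiplicity, of the family $(\mu e+g)_{(e,g)\in\mathbb Z_{\ge0}^2}$. For example, $S_6(0.19)=0.19\,(0+1+2+3+4+5)=2.85$, because $5\cdot0.19<1$.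

For any $H$ points with $|s-s_0|\le\lambda$ we have
$$|\tilde\Delta|\ll_{k,l}X^{-S_H(\mu)}. \tag{8}$$
Indeed, expand $\tilde\Delta$ multilinearly by (7), choosing one pair $(e,g)$ in each row. If two rows choose the same pair, they are proportional to the same vector $V_{e,g}$ and the term vanishes. In every other term the pairs are distinct, and $\prod\lambda^e\eta^g\ll\prod X^{-\mu e-g}\le X^{-S_H(\mu)}$.

## 5. Curves of bidegree $(1,l')$ and $(k',1)$ carry few points

An auxiliary form is only useful if we can count points on its zero set. For forms linear in one pair of variables we can eliminate that pair and apply Lemma 3.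

**Proposition 6.** Let $G\in\mathbb Z[c,a;b,d]$ be primitive, irreducible over $\mathbb Q$, bihomogeneous of bounded bidegree $(k',l')\ne(0,0)$ with $\min(k',l')\le1$ and $|G|_\infty\le X^{O(1)}$. Then $\ll X^\varepsilon$ points of $\mathcal P$ lie on $G=0$.

In the proof we use the Riemann–Hurwitz formula in this form: if $f$ is a rational function on $\mathbb P^1(\mathbb C)$ of degree $n\ge1$, then
$$\#f^{-1}\{0,1,\infty\}\ge n+2. \tag{9}$$
The formula says $\sum_p(e_p-1)=2n-2$ for the ramification indices $e_p$. The points above $0,1,\infty$ alone contribute $3n-\#f^{-1}\{0,1,\infty\}$ to this sum, and this gives (9).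

**Step 1: $k'=0$ or $l'=0$.** Suppose there is a point of $\mathcal P$ on $G$. An irreducible binary form over $\mathbb Q$ with a rational zero is linear. So $(b,d)$ (if $k'=0$) or $(c,a)$ (if $l'=0$) is determined, and Lemma 4 gives $\ll X^\varepsilon$ points.

**Step 2: $k'=1$, $l'\ge1$; elimination of $c$ and $a$.** Write $G=cP(b,d)-aR(b,d)$ with integer forms $P,R$ of degree $l'$. Since $G$ is irreducible and $l'\ge1$, both are nonzero and they are coprime over $\mathbb Q$. Hence $(P(b,d),R(b,d))\ne(0,0)$ at a point of $\mathcal P$ on $G$. From $cP=aR$ and $(a,c)=1$ we get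
$$P(b,d)=\pm ga,\qquad R(b,d)=\pm gc\quad\text{(same sign)},\qquad g\ge1\text{ an integer}.$$
The integers $\mathrm{Res}(P,R)\,b^{2l'-1}$ and $\mathrm{Res}(P,R)\,d^{2l'-1}$ are integral combinations of $P(b,d)$ and $R(b,d)$, and $(b,d)=1$. So $g$ divides $\mathrm{Res}(P,R)$, a nonzero integer of size $X^{O(1)}$, and there are $\ll X^\varepsilon$ values of $g$. Multiplying (2) by $g^2$, we get for each $g$
$$\Phi(b,d):=R^2d^3-P^2b^3=g^2m .$$

**Step 3: $\Phi$ has at least three distinct zeros on $\mathbb P^1(\mathbb C)$.** This is the hypothesis of Lemma 3. Let $f=R^2d^3/(P^2b^3)$, and let $\beta=\{b=0\}$, $\delta=\{d=0\}$. The orders of $f$ at $\beta$ and $\delta$ are odd, and at all other points they are even. So $f$ is nonconstant, of degree $n$ say, and $\Phi\ne0$. Let $N_0$ be the number of zeros and poles of $f$. A zero or pole other than $\beta,\delta$ has order at least $2$ in absolute value, so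
$$2n=\sum_p|\mathrm{ord}_pf|\ge2(N_0-2)+|\mathrm{ord}_\beta f|+|\mathrm{ord}_\delta f| .$$
With (9),
$$\#f^{-1}(1)\ge n+2-N_0\ge\tfrac12\bigl(|\mathrm{ord}_\beta f|+|\mathrm{ord}_\delta f|\bigr).$$
Every point of $f^{-1}(1)$ is a zero of $\Phi$. This is clear where $P^2b^3\ne0$; where $P^2b^3=0$, finiteness of $f$ forces $R^2d^3=0$ too. These zeros differ from $\beta$ and $\delta$, where $f$ is $0$ or $\infty$.

Now count what $\beta$ contributes. If $b\nmid R$, then $|\mathrm{ord}_\beta f|=3+2v_\beta(P)\ge3$, and it contributes at least $3/2$ through the inequality. If $b\mid R$, then $|\mathrm{ord}_\beta f|\ge1$ contributes at least $1/2$, and in addition $\beta$ itself is a zero of $\Phi$; again at least $3/2$. In the same way, if $d\nmid P$ then $|\mathrm{ord}_\delta f|\ge3$, and if $d\mid P$ then $|\mathrm{ord}_\delta f|\ge1$ and $\Phi(\delta)=0$. So $\delta$ also contributes at least $3/2$, and the total is at least $3$.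

The bound is attained: for $G=cd-ab$ we have $P=d$, $R=b$, and $\Phi=b^2d^3-d^2b^3=b^2d^2(d-b)$ has exactly three zeros.

**Step 4: counting.** Apply Lemma 3 to $\Phi$, of degree $2l'+3=O(1)$, with $T$ the set of primes dividing $gm$. For each $g$ there are at most $6\cdot7^{(2l'+3)^3(2\omega(gm)+3)}\ll X^\varepsilon$ pairs $(b,d)$, since $\omega(gm)\ll\log X/\log\log X$. The pair $(b,d)$ determines $(c:a)=(R:P)$. In total there are $\ll X^\varepsilon$ points.

**Step 5: $l'=1$, $k'\ge1$; elimination of $b$ and $d$.** Write $G=bP(c,a)-dR(c,a)$ with $P,R$ nonzero and coprime of degree $k'$. As in Step 2, $R=\pm gb$ and $P=\pm gd$ with the same sign, $g\ge1$ divides $\mathrm{Res}(P,R)$, there are $\ll X^\varepsilon$ values of $g$, and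
$$\Phi(c,a):=c^2P^3-a^2R^3=\pm g^3m.$$

**Step 6: this $\Phi$ has at least three distinct zeros.** Let $f=c^2P^3/(a^2R^3)$, $\gamma=\{c=0\}$, $\alpha=\{a=0\}$. The orders of $f$ at $\gamma$ and $\alpha$ are not divisible by $3$, and all other orders are. So $f$ is nonconstant and $\Phi\ne0$. With $n=\deg f$ and $N_0$ as before, $2n\ge3(N_0-2)+|\mathrm{ord}_\gamma f|+|\mathrm{ord}_\alpha f|$. Together with (9),
$$\#f^{-1}(1)\ge n+2-N_0\ge\tfrac13\bigl(n+|\mathrm{ord}_\gamma f|+|\mathrm{ord}_\alpha f|\bigr).$$
As before, $f^{-1}(1)$ consists of zeros of $\Phi$ different from $\gamma,\alpha$. Here the degree $n$ enters, so we must also keep track of cancellation in $f$.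

* At $\gamma$: if $c\nmid R$, then $\mathrm{ord}_\gamma f=2+3v_\gamma(P)\ge2$ and nothing cancels. If $c\mid R$, then $c\nmid P$, $|\mathrm{ord}_\gamma f|=|2-3v_\gamma(R)|\ge1$, $\Phi(\gamma)=0$, and exactly $c^2$ cancels, because $R^3$ contains at least $c^3$.
* At $\alpha$: if $a\nmid P$, then $|\mathrm{ord}_\alpha f|=2+3v_\alpha(R)\ge2$ and nothing cancels. If $a\mid P$, then $|\mathrm{ord}_\alpha f|\ge1$, $\Phi(\alpha)=0$, and exactly $a^2$ cancels.

There is no other cancellation, since $P$ and $R$ are coprime. Let $j\in\{0,1,2\}$ be the number of the two points that are of the second kind. Then $n=3k'+2-2j\ge5-2j$, and the number of distinct zeros of $\Phi$ is at least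
$$\tfrac13\bigl((5-2j)+2(2-j)+j\bigr)+j=\tfrac13(9-3j)+j=3 .$$
As in Step 4, Lemma 3 gives $\ll X^\varepsilon$ pairs $(c,a)$, each of which determines $(b:d)=(R:P)$. This proves Proposition 6. $\square$

## 6. A single determinant of bidegree $(1,2)$ stops at $0.26$

Now a direct argument suggests itself. Take $(k,l)=(1,2)$, so $H=6$. Cover the range of $s$ by $O(X^\mu)$ intervals of radius $\lambda=X^{-\mu}$. If (6) and (8) give $|\Delta|<1$, the points in one interval lie on a form of bidegree $(1,2)$. Its irreducible factors have $k'\le1$, so Proposition 6 counts the points on them (their coefficients are bounded by (10) below). The result is $\#\mathcal P\ll X^{\mu+\varepsilon}$. The condition is that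
$$Y^3Z^6X^{-S_6(\mu)}$$
is small. As long as $\mu\le1/5$, the six smallest values of $\mu e+g$ are $0,\mu,\dots,5\mu$, with sum $15\mu$, and one would want $X^{\mu}$ slightly larger than $Y^{1/5}Z^{2/5}$.

In the balanced box $Y\asymp Z\asymp X^{2/5}$ we have $Y^3Z^6\asymp X^{3.6}$, and $15\mu=3.6$ means $\mu=0.24$. But $0.24>1/5$. For $1/5\le\mu\le1/3$ the six smallest values are $0,\mu,2\mu,3\mu,4\mu$ and $1$, because $5\mu\ge1$ and $1+\mu\ge4\mu$. Thus $S_6(\mu)=10\mu+1$, the condition becomes $10\mu+1>3.6$, and we need $\mu>0.26$. By symmetry bidegree $(2,1)$ gives the same in this box. And $0.26>1/4$.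

The point of failure is clear. At scale $\lambda=X^{-0.24}$ we have $\lambda^5=X^{-1.2}$, which is smaller than the thickness $\eta\asymp X^{-1}$ of the strip (5). The sixth term in the expansion is no longer $x^5$ with weight $\lambda^5$ but $y$ with the larger weight $\eta$. The position of a point across the strip acts as an independent second coordinate.

If $y$ were a smooth function of $x$, the points would vary in one parameter only. Six points within a parameter range $\rho$ would then give an extra factor $\rho^{15}$, whatever the weights. So we proceed in two stages. First, at a scale $\lambda=X^{-\mu}$ with $5\mu\le1$, we put the points on *some* auxiliary curve, of possibly large bidegree; along it $y$ is an algebraic function of $x$. Second, we use six-point determinants along that curve. Section 7 shows that $\mu=0.19$ is available for the first stage. Curves to which Proposition 6 applies need no second stage.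

## 7. Scale $X^{-0.19}$: auxiliary curves of bidegree $(800,1200)$

**Proposition 7.** Let $\lambda=X^{-0.19}$. The range of $s$ is covered by $O(X^{0.19})$ intervals $I=[s_0-\lambda,s_0+\lambda]$ such that all points of $\mathcal P$ with $s\in I$ lie on $F_I=0$, where $F_I\neq0$ is an integer bihomogeneous form of bidegree $(2q,3q)$, $q=400$, with $|F_I|_\infty\le X^{O(1)}$.

The bidegree is taken proportional to $(2,3)$ so that (6) involves only $Y^2Z^3$, which (3) controls.

*Proof.* **Step 1: a lower bound for $S_H(\mu)$, where $0<\mu\le 1$.** Let $n(R)=\#\{(e,g)\in\mathbb Z_{\ge0}^2:\mu e+g\le R\}$ for $R\ge0$. The unit squares $[e,e+1]\times[g,g+1]$ over the counted pairs lie in the triangle $\mu x+y\le R+1+\mu$, $x,y\ge0$, so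
$$n(R)\le\frac{(R+1+\mu)^2}{2\mu}\le\frac{(R+2)^2}{2\mu}.$$
If $t_1\le\dots\le t_H$ are the $H$ smallest values, then $t_i=\int_0^\infty 1_{t_i>R}\,dR$, and summing gives $S_H=\int_0^\infty(H-n(R))^+\,dR$. Put $T=\sqrt{2\mu H}$ and assume $T\ge2$. Substituting $y=R+2$,
$$S_H\ge\int_2^T\Bigl(H-\frac{y^2}{2\mu}\Bigr)dy\ge HT-2H-\frac{T^3}{6\mu}=\tfrac23HT-2H, \tag{11}$$
since $T^3/(6\mu)=T\cdot2\mu H/(6\mu)=HT/3$.

**Step 2: numbers.** Take $\mu=0.19$, $k=2q$, $l=3q$. Then $H=(2q+1)(3q+1)>6q^2$, so $T>\sqrt{2.28}\,q>1.5099\,q$ and
$$S_H\ge H\bigl(1.0066\cdot400-2\bigr)=402.64\,H-2H\ge(q+0.6)H .$$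

**Step 3: vanishing.** For any $H$ points of $\mathcal P$ with $s\in I$, (6), (8) and (3) give
$$|\Delta|\ll Y^{qH}Z^{3qH/2}X^{-S_H}=(Y^2Z^3)^{qH/2}X^{-S_H}\ll X^{qH-S_H}\le X^{-0.6H}.$$
So $|\Delta|<1$, hence $\Delta=0$. Step 3 of Section 4 provides $F_I$. $\square$

The same computation shows which $\mu$ are possible. For $k=2q$, $l=3q$, (11) gives $S_H-qH\ge H\bigl((\tfrac23\sqrt{12\mu}-1)q-2\bigr)$. This is positive for large $q$ as soon as $\tfrac23\sqrt{12\mu}>1$, that is, $\mu>3/16=0.1875$. The second stage wants $\mu\le1/5$. The value $0.19$ lies in the narrow window between $3/16$ and $1/5$.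

**The irreducible factors of $F_I$.** Consider the nonconstant factors $G$ of $F_I$ that are primitive in $\mathbb Z[c,a;b,d]$ and irreducible over $\mathbb Q$. There are at most $5q$ of them, because $F_I$ has total degree $5q$. They are bihomogeneous: if $F_I=G_1G_2$, the parts of highest degree in $(c,a)$ multiply to the part of $F_I$ of highest degree, and likewise for lowest degree. These degrees agree for $F_I$, hence for each $G_i$; the same argument applies to $(b,d)$. Their bidegrees $(k',l')$ are not $(0,0)$. Finally $|G|_\infty\le X^{O(1)}$, by the following fact: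
$$\text{if }F=G_1G_2\text{ with nonzero integer polynomials of bounded degrees, then }|G_1|_\infty\ll|F|_\infty. \tag{10}$$
Indeed $|G_1G_2|_\infty$ is continuous and nonvanishing on the compact product of the unit spheres, so $|G_1G_2|_\infty\gg|G_1|_\infty|G_2|_\infty$, and $|G_2|_\infty\ge1$.

Each point of $\mathcal P$ with $s\in I$ lies on one of these $O(1)$ factors. Factors with $\min(k',l')\le1$ carry $\ll X^\varepsilon$ points each, by Proposition 6. It remains to treat $k',l'\ge2$.

## 8. Cutting a real algebraic curve into smooth graphs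

To use six-point determinants along a curve we need parametrizations with controlled derivatives. A branch may have a vertical tangent. For instance $y=\sqrt x$ near $0$ has unbounded derivatives, but on $K=[r,2r]$ its $j$-th derivative is $O(r^{1/2-j})=O(|K|^{-j})$ for $0<r\le1/2$, so after rescaling $K$ to unit length all derivatives are bounded. Dyadic cutting works in general.

**Lemma 8.** Let $Q\in\mathbb R[x,y]$ be nonzero of degree at most $D_0$ such that $Q(x_1,\cdot)\not\equiv0$ for every real $x_1$, and let $0<\omega<1$. There are $O_{D_0}(1)$ intervals of length $\le\omega$ and $O_{D_0}(\log(2/\omega))$ pairs $(K,\varphi)$, with $K\subset[-1,1]$ a closed interval and $\varphi:K\to[-1,1]$ smooth with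
$$|\varphi^{(j)}|\le C_{D_0}|K|^{-j}\qquad(0\le j\le6),$$
such that each zero $(x,y)\in[-1,1]^2$ of $Q$ has $x$ in one of the short intervals or lies on the graph of one of the $\varphi$.

*Proof.* In this proof $O(1)$ means $O_{D_0}(1)$.

**Step 1: the zero set as graphs.** An irreducible factor of $Q$ over $\mathbb R$ that depends only on $x$ has no real zero, by the hypothesis on $Q(x_1,\cdot)$. Discard these factors, and discard multiplicities. If nothing nonconstant remains, there are no zeros. Otherwise $\deg_yQ\ge1$ and, by Gauss's lemma, $Q$ is squarefree in $\mathbb R(x)[y]$. So its leading coefficient in $y$ and $\mathrm{Res}_y(Q,Q_y)$ are nonzero polynomials in $x$ with $O(1)$ real zeros. On each of the $O(1)$ open subintervals of $(-1,1)$ between these zeros, the complex roots of $Q(x,\cdot)$ are simple and constant in number. By the implicit function theorem they are locally analytic in $x$. A root close to a real root is real, since otherwise its conjugate would be a second root there; a root close to a nonreal one stays nonreal. So the number of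 real roots is constant on the subinterval and, listed in increasing order, they are $O(1)$ real-analytic functions $\varphi$ defined on the whole subinterval.

**Step 2: splitting until the derivatives have constant sign.** Fix such a $\varphi$. By analyticity $Q_1(x,\varphi(x))\equiv0$ for one irreducible factor $Q_1$ of $Q$, and $Q_{1,y}(x,\varphi(x))\ne0$ everywhere since the roots are simple. For each sign, either $Q_1(x,\pm1)\equiv0$, in which case $Q_1$ is proportional to $y\mp1$ and $\varphi\equiv\pm1$; or $\varphi$ takes the value $\pm1$ at only $O(1)$ points. Differentiating $Q_1(x,\varphi)=0$ implicitly, starting from $\varphi'=-Q_{1,x}/Q_{1,y}$ and using induction, we get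
$$\varphi^{(j)}=\frac{N_j(x,\varphi)}{Q_{1,y}(x,\varphi)^{2j-1}}\qquad(j\ge1)$$
with polynomials $N_j$ of degree bounded in terms of $D_0$ and $j$, namely $N_1=-Q_{1,x}$ and
$$N_{j+1}=N_{j,x}Q_{1,y}^2-N_{j,y}Q_{1,x}Q_{1,y}-(2j-1)N_j\,(Q_{1,xy}Q_{1,y}-Q_{1,yy}Q_{1,x}).$$
If $Q_1\mid N_j$, then $\varphi^{(j)}\equiv0$. Otherwise $Q_1$ and $N_j$ are coprime, and by Bézout in the plane $\varphi^{(j)}$ has $O(1)$ zeros. Split at all the points found, for $1\le j\le7$, and discard the pieces on which $|\varphi|>1$. We are left with $O(1)$ open intervals $\Omega$ on which $|\varphi|\le1$ and each $\varphi^{(j)}$, $1\le j\le7$, is identically $0$ or has no zero. Cover the $O(1)$ split points, including $x=\pm1$ and the zeros from Step 1, by short intervals.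

**Step 3: derivative bounds away from the endpoints.** For $x\in\Omega$ let $\mathrm{dist}(x)$ be its distance to the endpoints of $\Omega$. We claim $|\varphi^{(j)}(x)|\le C_j\,\mathrm{dist}(x)^{-j}$ for $0\le j\le6$. For $j=0$ take $C_0=1$. Let $1\le j\le6$. If $\varphi^{(j)}\equiv0$ there is nothing to do. Otherwise $\varphi^{(j)}$ has constant sign, and $|\varphi^{(j)}|$ is monotone because $\varphi^{(j+1)}$ is zero or zero-free. Write $r=\mathrm{dist}(x)$ and integrate $\varphi^{(j)}$ from $x$ over a length $r/2$ in the direction in which $|\varphi^{(j)}|$ does not decrease. All points met have distance at least $r/2$ from the endpoints, so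
$$\frac r2\,|\varphi^{(j)}(x)|\le2\,C_{j-1}\Bigl(\frac r2\Bigr)^{-(j-1)},$$
and $C_j=2^{j+1}C_{j-1}$ works.

**Step 4: dyadic pieces.** Let $\Omega=(x_-,x_+)$ and $L=x_+-x_-\le2$. Cut $\Omega$ into the intervals $[x_-+2^{-i-1}L,\;x_-+2^{-i}L]$, $i\ge1$, and their mirror images, stopping when the two remaining end pieces have length $\le\omega$. The end pieces become short intervals. Each piece $K$ has distance at least $|K|$ from both endpoints of $\Omega$, so $|\varphi^{(j)}|\le C_j|K|^{-j}$ on $K$. There are $O(\log(2/\omega))$ pieces. $\square$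

## 9. Six-point determinants along a curve with $k',l'\ge2$

**Proposition 9.** Let $\lambda=X^{-0.19}$, let $I$ be an interval as in Proposition 7, and let $G$ be an irreducible factor of $F_I$ of bidegree $(k',l')$ with $k',l'\ge2$. The number of points of $\mathcal P$ on $G=0$ with $s\in I$ is
$$\ll\log X\,\Bigl(1+\lambda\min\bigl(Y^{1/5}Z^{2/5},\,Y^{2/5}Z^{1/5}\bigr)\Bigr).$$

We use Bézout's theorem in $\mathbb P^1\times\mathbb P^1$: two curves of bidegrees $(k_1,l_1)$ and $(k_2,l_2)$ without common component meet in at most $k_1l_2+k_2l_1$ points. For example, the curves $cd=ab$ and $c=a$, of bidegrees $(1,1)$ and $(1,0)$, meet in $1\cdot0+1\cdot1=1$ point, namely $((1:1),(1:1))$.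

*Proof.* **Step 1: the curve in the coordinates $(x,y)$.** Put
$$Q(x,y)=G\bigl(\sigma^3(s^3+w),1;\,\sigma^2s^2,1\bigr),\qquad s=s_0+\lambda x,\quad w=\eta y .$$
This is a polynomial of degree $O(1)$, and by (5) the points of $\mathcal P$ on $G$ with $s\in I$ are zeros of $Q$ in $[-1,1]\times(0,1]$. To apply Lemma 8 we check that $Q(x_1,\cdot)\not\equiv0$ for every real $x_1$. Write $G=\sum_ic^ia^{k'-i}G_i(b,d)$ and suppose $Q(x_1,\cdot)\equiv0$. Since $\sigma^3\eta\ne0$, the first argument of $G$ runs through all reals as $y$ does, so all $G_i(\cdot,1)$ vanish at the real number $u_1=\sigma^2(s_0+\lambda x_1)^2$. Some $G_i(\cdot,1)$ is a nonzero integer polynomial, so $u_1$ is algebraic, and all $G_i(\cdot,1)$ are divisible by its minimal polynomial over $\mathbb Q$. Then $G$ has a nonconstant factor in $b,d$ only, which contradicts irreducibility and $k'\ge2$.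

Apply Lemma 8 with $\omega=X^{-2}$. There are $O(1)$ short intervals and $O(\log X)$ graph pieces.

**Step 2: short intervals contain $O(1)$ points.** An $x$-interval of length $\le X^{-2}$ gives a $\tilde u$-interval of length $O(X^{-2})$. Distinct values of $\tilde u=(b/d)(D/B)$ in the box differ by at least
$$\frac1{4D^2}\cdot\frac DB=\frac1{4Z}\gg X^{-2/3},$$
because $B,D\ll X^{1/3}$ by (3). So $b/d$ takes at most one value. For this $(b,d)$ not all $G_i(b,d)$ vanish, since otherwise $G$ would have a linear factor in $b,d$. Hence there are at most $k'$ values of $(c:a)$.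

**Step 3: the determinant on a graph piece.** Let $(K,\varphi)$ be a graph piece and $x_K$ the left endpoint of $K$. Parametrize by $t\in[0,1]$:
$$x(t)=x_K+|K|t,\qquad y(t)=\varphi(x_K+|K|t).$$
By Lemma 8 all derivatives of $x(t)$ and $y(t)$ of order $\le6$ are $O(1)$. Hence so are those of $h_{e,g}(t)=x(t)^ey(t)^g$ for the finitely many $(e,g)$ that occur in (7). Take $(k,l)=(1,2)$, so $H=6$, and six points of $\mathcal P$ on the piece with parameters $t_1,\dots,t_6$ in an interval of length $\le\rho\le1$. By (7) the matrix of $\tilde\Delta$ is the product of the matrix with entries $\lambda^e\eta^gh_{e,g}(t_i)$ and the matrix with rows $V_{e,g}$. So by Cauchy–Binet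
$$\tilde\Delta=\sum_{\mathcal S}\Bigl(\prod_{(e,g)\in\mathcal S}\lambda^e\eta^g\Bigr)\det\bigl(h_{e,g}(t_i)\bigr)_{i\le6,\,(e,g)\in\mathcal S}\,\det(V_{e,g})_{(e,g)\in\mathcal S},$$
where $\mathcal S$ runs over the $6$-element sets of pairs. The last determinant is $O(1)$; we bound the other two factors.

*The factor with $h$ is $O(\rho^{15})$.* Take $t_0$ in the interval and write $t_i=t_0+\rho\tau_i$, $|\tau_i|\le1$. By Taylor's formula row $i$ is
$$\sum_{n=0}^5\rho^n\tau_i^nN_n+\rho^6E_i$$
with bounded vectors $N_n,E_i\in\mathbb R^6$, where $N_n$ does not depend on $i$. Expand multilinearly. Terms in which two rows use the same $N_n$ vanish. A surviving term in which $r$ rows use some $E_i$ is $\ll\rho^{6r+(0+1+\dots+(5-r))}\le\rho^{15}$: for $r=0$ the exponent is $15$, and each further row using some $E_i$ replaces one of the exponents $0,\dots,5$ by $6$.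

*The weight is $O(\lambda^{15})$.* We have $\prod_{\mathcal S}\lambda^e\eta^g\ll X^{-S_6(0.19)}=X^{-0.19\cdot15}=\lambda^{15}$, because the six smallest values of $0.19e+g$ are $0.19e$ with $0\le e\le5$, as $5\cdot0.19=0.95<1$.

Together $|\tilde\Delta|\ll(\rho\lambda)^{15}$. This holds for every $\rho\le1$, so $\rho\lambda$ may be far below $X^{-1/5}$. At such scales (8) alone was too weak in Section 6.

**Step 4: counting on a graph piece.** By (6), $|\Delta|\ll Y^3Z^6(\rho\lambda)^{15}$. Choose
$$\rho=\min\bigl(1,\ \kappa\lambda^{-1}Y^{-1/5}Z^{-2/5}\bigr)$$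
with a small constant $\kappa>0$. Then $|\Delta|\ll\kappa^{15}$, and for $\kappa$ small enough $|\Delta|<1$, so $\Delta=0$. By Step 3 of Section 4, the points with $t$ in a given interval of length $\le\rho$ lie on $F'=0$ for a nonzero integer form $F'$ of bidegree $(1,2)$. As $k'\ge2$, $G\nmid F'$. Since $G$ is irreducible over $\mathbb Q$, $G$ and $F'$ are coprime over $\mathbb Q$, hence also over $\overline{\mathbb Q}$. By Bézout there are at most $2k'+l'=O(1)$ such points. Now $[0,1]$ is covered by $O(\rho^{-1})$ intervals of length $\le\rho$, and $\rho^{-1}\ll1+\lambda Y^{1/5}Z^{2/5}$. With $O(\log X)$ pieces and the $O(1)$ points of Step 2, the number of points is $\ll\log X\,(1+\lambda Y^{1/5}Z^{2/5})$.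

**Step 5: the other bidegree.** Take $(k,l)=(2,1)$ instead. Again $H=6$ and $|\tilde\Delta|\ll(\rho\lambda)^{15}$, and (6) now gives $|\Delta|\ll Y^6Z^3(\rho\lambda)^{15}$. So we may take $\rho=\min(1,\kappa\lambda^{-1}Y^{-2/5}Z^{-1/5})$. Here $G\nmid F'$ because $l'\ge2$, and Bézout gives at most $k'+2l'$ points per interval. The number of points is also $\ll\log X\,(1+\lambda Y^{2/5}Z^{1/5})$. Using the better of the two bounds proves the proposition. $\square$

## 10. Summation over the intervals

**Proof of Proposition 5.** By Proposition 7 the points of $\mathcal P$ are distributed over $O(X^{0.19})=O(\lambda^{-1})$ intervals $I$. In each interval they lie on the $O(1)$ irreducible factors $G$ of $F_I$. A factor with $\min(k',l')\le1$ contributes $\ll X^\varepsilon$ points by Proposition 6, and all such factors together contribute $\ll X^{0.19+\varepsilon}$. A factor with $k',l'\ge2$ contributes the bound of Proposition 9, and these factors together contribute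
$$\ll\lambda^{-1}\log X\,\Bigl(1+\lambda\min\bigl(Y^{1/5}Z^{2/5},Y^{2/5}Z^{1/5}\bigr)\Bigr)\ll X^\varepsilon\Bigl(X^{0.19}+\min\bigl(Y^{1/5}Z^{2/5},Y^{2/5}Z^{1/5}\bigr)\Bigr).$$
This is (4). As shown at the end of Section 3, (4) implies Theorem 1, and Corollary 2 follows as in Section 1. $\blacksquare$
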